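\title{Modules of stable constant Jordan type $[2][1]^j$ for elementary abelian $p$-groups}

\begin{abstract}
Let $E$ be an elementary abelian $p$-group of rank $r\ge 2$ and let $k$ be an algebraically closed field of characteristic $p\ge 5$. We prove that a finitely generated $kE$-module of stable constant Jordan type $[2][1]^j$ has $j\ge r-1$. The bound is attained, and it fails for $p=3$. The method is to differentiate, with respect to the parameter $\alpha$ of the nilpotent operators $X_\alpha$, a generator of the line bundle attached to the block of length two, and to bound the rank of the bundle that receives the derivatives by a Koszul argument. The same method gives $a_ma_{m-1}\ge r-1$ for a module of constant Jordan type $[p]^{a_p}\cdots[1]^{a_1}$ whenever $2\le m\le p-2$, $a_{m+1}=0$ and $p\nmid a_m$.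
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $p$ be a prime, $k$ an algebraically closed field of characteristic $p$, and $E\cong(\mathbb Z/p)^r$ an elementary abelian $p$-group with generators $g_1,\dots,g_r$. With $x_i=g_i-1$ we have
\[
kE=k[x_1,\dots,x_r]/(x_1^p,\dots,x_r^p),
\]
and we write $J=(x_1,\dots,x_r)$ for the augmentation ideal. All modules are finitely generated. A $kE$-module is a vector space $M$ with $r$ commuting operators $x_i$ satisfying $x_i^p=0$. One way to probe it is to look at one linear combination of these operators at a time. For $0\ne\alpha=(\alpha_1,\dots,\alpha_r)\in k^r$ put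
\[
X_\alpha=\alpha_1x_1+\dots+\alpha_rx_r .
\]
Then $X_\alpha^p=\sum\alpha_i^px_i^p=0$, so $M$ is a module over $k[X_\alpha]\cong k[t]/(t^p)$ and decomposes into Jordan blocks $[i]=k[t]/(t^i)$ with $1\le i\le p$. If $[i]$ occurs $a_i$ times, the \emph{Jordan type} of $M$ at $\alpha$ is written $[p]^{a_p}[p-1]^{a_{p-1}}\cdots[1]^{a_1}$. The module $M$ has \emph{constant Jordan type} if this type is the same for all $\alpha\ne0$; we then write $a_i=a_i(M)$. The blocks $[p]$ are the free ones, and adding a free $kE$-module to $M$ changes only $a_p$ (Example~\ref{ex:trunc}). The \emph{stable} constant Jordan type is obtained by omitting the blocks $[p]$. Thus $M$ has stable constant Jordan type $[2][1]^j$ if, for some fixed $n\ge0$, its type at every $\alpha\neq0$ is $[p]^n[2][1]^j$.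

For $r=1$ the operators $X_\alpha$ are the nonzero multiples of $x_1$, so every module has constant Jordan type and every type occurs. For $r\ge2$ one asks which types occur. The types $[1]^j$ are realized by trivial modules, and the next case is a single block of length two. The module $kE/J^2$ has type $[2][1]^{r-1}$, and when there are no free blocks a short argument with matrices of rank one shows that $r-1$ blocks of length one are unavoidable (Proposition~\ref{prop:rankone}). This suggests the bound $j\ge r-1$. Free blocks can, however, change the answer: for $p=3$ the module $J$ has stable type $[2]$, with $j=0$. Conjecture~18 of \cite{notes}, which carries there the attribution ``CFP'', asserts that this does not happen for $p\ge5$. We prove it.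

\begin{theorem}\label{thm:main}
Let $r\ge2$ and $p\ge5$. If a $kE$-module has stable constant Jordan type $[2][1]^j$, then $j\ge r-1$.
\end{theorem}

Every $j\ge r-1$ occurs, for the module $kE/J^2\oplus k^{\,j-r+1}$.

The proof uses only that the length of the block $[2]$ is invertible in $k$, that $2-1$ is as well, and that no block has length $3$. It therefore extends to other lengths $m$. One part of the general statement involves an integer invariant. In a block $[i]$ the kernel of $X_\alpha$ is a line, and this line lies in $\operatorname{Im}X_\alpha^{n}$ exactly when $n\le i-1$. Hence the space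
\[
(\operatorname{Ker}X_\alpha\cap\operatorname{Im}X_\alpha^{m-1})/(\operatorname{Ker}X_\alpha\cap\operatorname{Im}X_\alpha^{m})
\]
has dimension $a_m$. As $\alpha$ varies, these spaces form a vector bundle $F_m(M)$ on $\mathbb A^r\setminus\{0\}$ whose sections are graded by degree in the coordinates of $\alpha$. If $a_m=1$, this line bundle has a nowhere vanishing homogeneous section, unique up to a scalar (Section~\ref{sec:bundles}).

\begin{theorem}\label{thm:general}
Let $r\ge2$ and $2\le m\le p-2$. Let $M$ have constant Jordan type with $a_{m+1}=0$ and $p\nmid a_m$.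
\begin{itemize}
\item[(a)] $a_m\,a_{m-1}\ge r-1$.
\item[(b)] If $a_m=1$, then $a_{m-1}\ge r-1$; for every such $m$ equality occurs for $kE/J^m$.
\item[(c)] If $a_m=1$, let $d$ be the degree of a nowhere vanishing homogeneous section of $F_m(M)$. Then $d\equiv0$ or $d\equiv m-1\pmod p$, or else $a_{m-1}\ge2(r-1)$.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:syzygy}
Let $r\ge2$ and $2\le m\le p-2$, let $M$ have constant Jordan type, and let $p\nmid a_m$. If $a_{m-1}=0$, then $a_m\,a_{m+1}\ge r-1$. Hence, for a module of constant Jordan type, $a_{m-1}=a_{m+1}=0$ implies $p\mid a_m$. In particular, stable constant Jordan type $[b]$ with $1\le b\le p-1$ forces $b=1$ or $b=p-1$.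
\end{corollary}

The last assertion is a theorem of Benson.

Section~\ref{sec:small} treats the examples and the case without free blocks, which contains the idea: differentiate a generator of $F_2(M)$ with respect to $\alpha$, and pass to the dual module if the derivatives carry no information. Three tools make this work in general: a lower bound for the rank of a bundle on $\mathbb A^r\setminus\{0\}$ (Section~\ref{sec:koszul}), a duality that relates degrees for $M$ and its dual (Section~\ref{sec:duality}), and corrected partial derivatives $D_i$ (Section~\ref{sec:D}). Section~\ref{sec:one} proves Theorem~\ref{thm:main} and parts (b), (c) of Theorem~\ref{thm:general}; Sections~\ref{sec:several} and~\ref{sec:syzygy} prove part (a) and the corollary. From now on $r\ge2$.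

\section{Examples, and the case without free blocks}\label{sec:small}

\begin{example}\label{ex:trunc}
An invertible linear substitution in $x_1,\dots,x_r$ preserves the ideal $(x_1^p,\dots,x_r^p)$, because $(\sum\beta_ix_i)^p=\sum\beta_i^px_i^p$. It therefore induces an automorphism of the algebra $kE$ that preserves every $J^n$, and each $X_\alpha$ is moved to $x_1$ by such an automorphism. So $kE$, $J^n$ and $kE/J^n$ have constant Jordan type, which can be read off at $x_1$.

As a module over $k[x_1]/(x_1^p)$, the algebra $kE$ is free on the monomials $x_2^{c_2}\cdots x_r^{c_r}$ with $0\le c_i<p$. Thus $kE$ has type $[p]^{p^{r-1}}$. The ideal $J$ is obtained by replacing the summand generated by $1$ with its submodule generated by $x_1$, so $J$ has stable type $[p-1]$. For $p=3$ this is $[2][1]^0$, and Theorem~\ref{thm:main} fails.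

For $m\le p-1$ we have $kE/J^m=k[x_1,\dots,x_r]/(x_1,\dots,x_r)^m$. Over $k[x_1]$ each monomial of degree $c<m$ in $x_2,\dots,x_r$ generates a block $[m-c]$, and the module is the direct sum of these blocks. For $2\le m\le p-1$ this gives $a_{m+1}=0$, $a_m=1$ and $a_{m-1}=r-1$. In particular $kE/J^2$ has type $[2][1]^{r-1}$ for $p\ge3$.
\end{example}

The \emph{dual} of $M$ is $M^\#=\operatorname{Hom}_k(M,k)$ with $(af)(u)=f(au)$ for $a\in kE$; this is a module because $kE$ is commutative. Each $X_\alpha$ acts on $M^\#$ by the transpose of its action on $M$. A matrix and its transpose have the same Jordan form, so $M^\#$ has the same Jordan type as $M$ at every $\alpha$.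

\begin{proposition}\label{prop:rankone}
If the Jordan type of $M$ is $[2][1]^j$ at every $\alpha\ne0$, then $j\ge r-1$.
\end{proposition}

\begin{proof}
Each $X_\alpha$ has rank one and square zero. Write a map of rank one as $u\otimes\lambda\colon y\mapsto\lambda(y)u$. If $u,u'$ are independent and $\lambda,\lambda'$ are independent, then $u\otimes\lambda+u'\otimes\lambda'$ has rank two. Since $X_\alpha+X_\beta$ has rank at most one, any two of the operators $X_\alpha$ have the same image or the same kernel. If two of them have different images, they share a kernel, and any third one differs in its image from at least one of the two and so has that kernel as well. Hence either all $X_\alpha$ have the same kernel, or all have the same image. Transposition exchanges the two cases, so after replacing $M$ by $M^\#$ we may assume that all $X_\alpha$ have the same kernel $K$, of dimension $j+1$.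

Choose $w\in M\setminus K$. The linear map $\alpha\mapsto X_\alpha w$ is injective because $w\notin K$, and it takes values in $K$ because $X_\alpha X_\alpha w=0$. So $r\le j+1$.
\end{proof}

We now read this proof in a way that does not depend on the rank being one. Let $t_1,\dots,t_r$ be the coordinates of $\alpha$. In the case of a common kernel, the line $\operatorname{Im}X_\alpha$ is spanned by the value at $\alpha$ of the vector $v=\sum t_i\,x_iw$, which is homogeneous of degree $d=1$ in $t$. Its partial derivatives $s_i=\partial v/\partial t_i=x_iw$ lie in $\operatorname{Ker}X_\alpha$, and Euler's formula gives $\sum t_is_i=d\,v$, which vanishes at no $\alpha\ne0$. This last property forces the $s_i$ to be independent. In the case of a common image, the line is spanned by a constant vector, $d=0$, the derivatives vanish, and we learn nothing until we dualize. The module $kE/J^2$ is of the first kind and its dual is of the second.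

With free blocks present there is no such classification, the generator $v$ exists only modulo the contribution of the free blocks, its degree $d$ can a priori be any integer, and its derivatives need not lie in $\operatorname{Ker}X_\alpha$. The rest of the paper repairs these points.

\section{Graded bundles on punctured affine space}\label{sec:bundles}

Let $S=k[t_1,\dots,t_r]$, $U=\mathbb A^r\setminus\{0\}$ and $\mathcal O=\mathcal O_U$. We work on $U$, and not on $\mathbb P^{r-1}$, because the derivations $\partial/\partial t_i$ act on functions on $U$; a grading will keep track of what $\mathbb P^{r-1}$ sees. A \emph{bundle} is a locally free sheaf of finite rank, and a \emph{subbundle} is a subsheaf with locally free quotient.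

\subsection*{Standard facts}
We use the following.
\begin{itemize}
\item[(F1)] If a map $\phi$ of bundles on the reduced variety $U$ has the same rank at all closed points, then $\operatorname{Ker}\phi$, $\operatorname{Im}\phi$ and $\operatorname{Coker}\phi$ are bundles, and their fibers at $\alpha$ are the kernel, image and cokernel of the fiber of $\phi$ at $\alpha$. In particular, if $\mathcal A\subseteq\mathcal B$ are subbundles of a bundle, then $\mathcal B/\mathcal A$ is a bundle, and $\mathcal A=\mathcal B$ if the ranks agree.
\item[(F2)] Over an affine open set, sections lift along a surjection of bundles.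
\item[(F3)] The projection $\pi\colon U\to\mathbb P^{r-1}$ is affine with $\pi_*\mathcal O=\bigoplus_{e\in\mathbb Z}\mathcal O_{\mathbb P^{r-1}}(e)$. By the cohomology of line bundles on projective space, $\Gamma(U,\mathcal O)=S$ (here $r\ge2$ is used) and $H^a(U,\mathcal O)=0$ for $0<a<r-1$.
\item[(F4)] Every line bundle on $\mathbb P^{r-1}$ is isomorphic to some $\mathcal O(e)$.
\end{itemize}

\subsection*{Gradings}
Call an affine open set $W\subseteq\mathbb P^{r-1}$ \emph{small} if it lies in $\{t_l\ne0\}$ for some $l$, and put $\tilde W=\pi^{-1}(W)$. Then $\tilde W$ is affine with coordinate ring $\mathcal O(\tilde W)=\mathcal O(W)[t_l,t_l^{-1}]$. This ring is $\mathbb Z$-graded with $\deg t_i=1$, its homogeneous elements are homogeneous rational functions, and it contains $S$ as a graded subring. A \emph{graded bundle} is a bundle $P$ on $U$ together with a grading of each $\mathcal O(\tilde W)$-module $\Gamma(\tilde W,P)$, compatible with restriction. A global section or a map is \emph{homogeneous of degree $e$} if it is so over every $\tilde W$. Since the sets $\tilde W$ are affine, kernels, images and cokernels of homogeneous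 maps of constant rank are again graded bundles, and so are tensor products and exterior powers. Along a homogeneous surjection, a homogeneous section over $\tilde W$ has a homogeneous lift: take any lift by (F2) and keep its component of the right degree.

\begin{lemma}\label{lem:graded}
\begin{itemize}
\item[(a)] A function on $U$ that is homogeneous of negative degree is zero. A nowhere vanishing function on $U$ is a nonzero constant, and so has degree $0$.
\item[(b)] Let $P$ be a graded bundle. The space $\mathbb P^{r-1}$ is covered by small sets $W$ such that $P$ has a frame over $\tilde W$ consisting of sections of degree $0$.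
\item[(c)] A graded line bundle $L$ has a nowhere vanishing homogeneous global section, unique up to a nonzero scalar. We denote its degree by $d(L)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By (F3) a function on $U$ is a polynomial, which gives the first claim. The zero set of a nonconstant polynomial has dimension $r-1\ge1$ and therefore meets $U$.

(b) Let $\Gamma=\Gamma(\tilde W,P)$ with degree-zero part $\Gamma_0$. Since $t_l$ is a unit of degree $1$, we have $\Gamma=\bigoplus_et_l^e\Gamma_0=\Gamma_0\otimes_{\mathcal O(W)}\mathcal O(\tilde W)$. Hence $\Gamma_0\cong\Gamma/(t_l-1)\Gamma$ is the module of sections of $P$ restricted to the slice $\{t_l=1\}\cong W$ of $\tilde W$, so it is finitely generated and projective over $\mathcal O(W)$. Its formation commutes with inverting an element of $\mathcal O(W)$. So the modules $\Gamma_0$ form a bundle $P_0$ on $\mathbb P^{r-1}$ with $P=\pi^*P_0$, and the degree-$e$ parts $t_l^e\Gamma_0$ form the bundle $P_0(e)$. A frame of $P_0$ over $W$ is a frame of $P$ over $\tilde W$ of degree $0$.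

(c) By (F4), $L_0\cong\mathcal O(-d)$ for some $d$. A nowhere vanishing section of $L_0(d)\cong\mathcal O$ is a homogeneous global section of $L$ of degree $d$ that, over each $\tilde W$, equals $t_l^d$ times a generator of $\Gamma_0$; so it vanishes nowhere. Two nowhere vanishing sections of $L$ differ by a nowhere vanishing function, which is constant by (a).
\end{proof}

\subsection*{The universal operator}
For a $kE$-module $M$ let $\mathcal M=M\otimes_k\mathcal O$, graded with $M$ in degree $0$, and let
\[
X=\sum_it_ix_i\in\operatorname{End}_{\mathcal O}(\mathcal M).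
\]
Its fiber at $\alpha$ is $X_\alpha$. Let $\partial_i=1\otimes\partial/\partial t_i$ act on sections of $\mathcal M$; it is additive and satisfies $\partial_i(fu)=(\partial_if)u+f\partial_iu$. The operators $X$, $x_i$, $\partial_i$ are homogeneous of degrees $1$, $0$, $-1$, and $\sum t_i\partial_iu=eu$ for $u$ homogeneous of degree $e$. We have $\partial_ix_l=x_l\partial_i$ and $\partial_iX=X\partial_i+x_i$. Since $x_i$ commutes with $X$, induction on $n$ gives
\begin{equation}\label{eq:comm}
\partial_iX^n=X^n\partial_i+nX^{n-1}x_i .
\end{equation}

\subsection*{The filtration of the kernel}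
Let $M$ have constant Jordan type. The rank of $X_\alpha^i$ is $\sum_{l>i}(l-i)a_l$, independent of $\alpha$, and the closed points of $U$ are the $\alpha\in k^r\setminus\{0\}$ because $k$ is algebraically closed. By (F1), $\operatorname{Ker}X^i$ and $\operatorname{Im}X^i$ are subbundles of $\mathcal M$ with the expected fibers. The map $X^i\colon\operatorname{Ker}X^{i+1}\to\mathcal M$ has kernel $\operatorname{Ker}X_\alpha^i$ on the fiber at $\alpha$, so it also has constant rank, and its image
\[
\mathcal V_i=X^i(\operatorname{Ker}X^{i+1})=\operatorname{Ker}X\cap\operatorname{Im}X^i\qquad(i\ge0)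
\]
is a graded subbundle with fiber $\operatorname{Ker}X_\alpha\cap\operatorname{Im}X_\alpha^i$. Its rank is the number of blocks of length at least $i+1$. By (F2), a section of $\mathcal V_i$ over an affine open set has the form $X^iw$ with $X^{i+1}w=0$. We have $\mathcal V_0\supseteq\mathcal V_1\supseteq\cdots$, and
\[
F_i=F_i(M)=\mathcal V_{i-1}/\mathcal V_i
\]
is a graded bundle of rank $a_i$. In particular $\mathcal V_i=\mathcal V_{i+1}$ if $a_{i+1}=0$. The integer $d$ of Theorem~\ref{thm:general}(c) is $d(F_m)$.

\section{A Koszul bound for the rank}\label{sec:koszul}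

In Proposition~\ref{prop:rankone} the vectors $s_i$ were constant, and $\sum t_is_i\ne0$ on $U$ meant exactly that they were independent. The next lemma says that generic independence persists when the $s_i$ are sections of an arbitrary bundle on $U$.

\begin{lemma}\label{lem:koszul}
Let $\mathcal G$ be a bundle on $U$ with global sections $s_1,\dots,s_r$ such that $v=\sum t_is_i$ vanishes nowhere. Then $s_1\wedge\dots\wedge s_r\ne0$ in $\Gamma(U,\Lambda^r\mathcal G)$. Hence $s_1,\dots,s_r$ are linearly independent at the generic point of $U$, and $\operatorname{rank}\mathcal G\ge r$.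
\end{lemma}

If $v$ is a nowhere vanishing section of a bundle $\mathcal G$, then the complex $0\to\mathcal O\to\mathcal G\to\Lambda^2\mathcal G\to\cdots$ with differential $v\wedge$ is exact: locally $v$ is the first member of a frame, and then the kernel and the image both consist of the combinations of basic wedges that contain $v$. For $r=2$ this gives the lemma at once. If $s_1\wedge s_2=0$, then $v\wedge s_1=t_2\,s_2\wedge s_1=0$ and $v\wedge s_2=t_1\,s_1\wedge s_2=0$, so $s_i=f_iv$ with $f_i\in\Gamma(U,\mathcal O)=S$. Then $v=(t_1f_1+t_2f_2)v$, so $1=t_1f_1+t_2f_2$ in $S$, which is false at the origin. For larger $r$ the obstruction is still $1\notin(t_1,\dots,t_r)$, but it lives in degree $r$ of the complex, while we can compare $\mathcal G$ with a known bundle only in degree $1$. Connecting maps in cohomology carry it from one end to the other.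

\begin{proof}
Let $\varphi\colon\mathcal O^r\to\mathcal G$ send the basis vector $e_i$ to $s_i$, and let $t=\sum t_ie_i$, so that $\varphi(t)=v$. Both $t$ and $v$ vanish nowhere on $U$, so the complexes $(\Lambda^\bullet\mathcal O^r,t\wedge)$ and $(\Lambda^\bullet\mathcal G,v\wedge)$ are exact, and $\Lambda^\bullet\varphi$ is a chain map between them. Let $Z^i_t$ and $Z^i_v$ be the kernels of the differentials in degree $i$. By exactness $Z^1_t=\mathcal Ot$ and $Z^1_v=\mathcal Ov$, so $\varphi$ restricts to an isomorphism $Z^1_t\to Z^1_v$. At the other end $Z^r_t=\Lambda^r\mathcal O^r$, and $\Lambda^r\varphi$ sends $\epsilon=e_1\wedge\dots\wedge e_r$ to $\sigma=s_1\wedge\dots\wedge s_r\in\Gamma(U,Z^r_v)$.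

For both complexes, the short exact sequences $0\to Z^i\to\Lambda^i\to Z^{i+1}\to0$ with $i=r-1,\dots,1$ give connecting maps whose composite is
\[
\delta\colon H^0(U,Z^r)\to H^1(U,Z^{r-1})\to\cdots\to H^{r-1}(U,Z^1).
\]
By naturality $\delta_v(\sigma)=\varphi_*\delta_t(\epsilon)$, where $\varphi_*\colon H^{r-1}(U,Z^1_t)\to H^{r-1}(U,Z^1_v)$ is an isomorphism. So it suffices to show that $\delta_t(\epsilon)\ne0$.

Identify $H^0(U,Z^r_t)=S\epsilon$ with $S$. The kernel of the first connecting map is the image of $t\wedge\colon\Lambda^{r-1}S^r\to\Lambda^rS^r$, which is the ideal $(t_1,\dots,t_r)$; it does not contain $1$. For $1\le a\le r-2$ the kernel of $H^a(U,Z_t^{r-a})\to H^{a+1}(U,Z_t^{r-a-1})$ is the image of $H^a(U,\Lambda^{r-a-1}\mathcal O^r)$, a direct sum of copies of $H^a(U,\mathcal O)=0$ by (F3). So the remaining maps are injective, and $\delta_t(\epsilon)\ne0$. Finally, a nonzero section of a bundle on the integral scheme $U$ is nonzero at the generic point.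
\end{proof}

\section{Duality}\label{sec:duality}

Let $M$ have constant Jordan type. Objects attached to $M^\#$ are marked with $\#$. The bundle $\mathcal M^\#$ is the dual of $\mathcal M$, evaluation $(f,u)\mapsto f(u)$ is homogeneous of degree $0$, and $(X^\#f)(u)=f(Xu)$. Evaluation does not pair $F_n^\#$ with $F_n$ directly: for $n\ge2$ a section $f$ of $\operatorname{Ker}X^\#$ kills $\operatorname{Im}X\supseteq\mathcal V_{n-1}$. In a single block $[n]$, the functional killed by the transpose is the one that detects the generator of the block. So we evaluate $f$ not on $v=X^{n-1}w$ but on $w$, and this costs $n-1$ degrees.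

\begin{lemma}\label{lem:pairing}
For each $n\ge1$ there is a perfect $\mathcal O$-bilinear pairing $\{\ ,\ \}\colon F_n^\#\times F_n\to\mathcal O$, homogeneous of degree $-(n-1)$.
\end{lemma}

\begin{proof}
Over an affine open set let $f=(X^\#)^{n-1}g$ with $(X^\#)^ng=0$ be a section of $\mathcal V^\#_{n-1}$, and let $v=X^{n-1}w$ with $X^nw=0$ be a section of $\mathcal V_{n-1}$. Put
\[
\{f,v\}=f(w)=g(X^{n-1}w)=g(v).
\]
The expression $f(w)$ does not involve $g$ and the expression $g(v)$ does not involve $w$, so $\{f,v\}$ depends only on $f$ and $v$; it is bilinear and compatible with restriction. If $v=X^nb$ lies in $\mathcal V_n$, then $g(v)=((X^\#)^ng)(b)=0$. If $f=(X^\#)^nb'$ lies in $\mathcal V_n^\#$, then $f(w)=b'(X^nw)=0$. So the pairing descends to $F_n^\#\times F_n$. If $f$ and $v$ are homogeneous over some $\tilde W$, choose $w$ homogeneous of degree $\deg v-(n-1)$; then $f(w)$ has degree $\deg f+\deg v-(n-1)$.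

On the fiber at $\alpha$ the pairing is given by the same formula. Let $v\in\operatorname{Ker}X_\alpha\cap\operatorname{Im}X_\alpha^{n-1}$ pair to zero with everything. Every $g\in\operatorname{Ker}(X_\alpha^\#)^n$ defines an admissible $f=(X_\alpha^\#)^{n-1}g$, so $g(v)=0$ for all such $g$. Since $\operatorname{Ker}(X_\alpha^\#)^n$ is the annihilator of $\operatorname{Im}X_\alpha^n$, we get $v\in\operatorname{Im}X_\alpha^n$, and $v$ is zero in the fiber of $F_n$. The two fibers have the same dimension $a_n$, so the pairing is perfect on each fiber.
\end{proof}

\begin{corollary}\label{cor:degrees}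
If $a_n\ge1$, then $d(\det F_n)+d(\det F_n^\#)=a_n(n-1)$.
\end{corollary}

\begin{proof}
Let $\mu=a_n$. The map $\det F_n^\#\otimes\det F_n\to\mathcal O$ that sends $(f_1\wedge\dots\wedge f_\mu)\otimes(v_1\wedge\dots\wedge v_\mu)$ to $\det(\{f_a,v_c\})$ is an isomorphism, because the matrix is invertible for local frames. It is homogeneous of degree $-\mu(n-1)$, because each term of the determinant is a product of $\mu$ pairings. Applied to the sections of Lemma~\ref{lem:graded}(c), it yields a nowhere vanishing function of degree $d(\det F_n^\#)+d(\det F_n)-\mu(n-1)$. This degree is $0$ by Lemma~\ref{lem:graded}(a).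
\end{proof}

For $n=2$ and $a_2=1$ the two degrees add up to $1$, as did the degrees $1$ and $0$ found in Section~\ref{sec:small}.

\section{Differentiating sections of $F_m$}\label{sec:D}

From here through Section~\ref{sec:several}, let $2\le m\le p-2$ and let $M$ have constant Jordan type with $a_{m+1}=0$, so that $\mathcal V_m=\mathcal V_{m+1}$. Put
\[
P=F_m=\mathcal V_{m-1}/\mathcal V_m,\qquad Q=\mathcal V_{m-2}/\mathcal V_m .
\]
Then $P\subseteq Q$ is a subbundle with $Q/P=F_{m-1}$, and $\operatorname{rank}Q=a_m+a_{m-1}$. We want derivatives of sections of $P$ with values in $Q$.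

Let $v$ be a section of $\mathcal V_{m-1}$. By \eqref{eq:comm}, $X\partial_iv=\partial_iXv-x_iv=-x_iv$, so $\partial_iv$ need not lie in $\operatorname{Ker}X$. We must add to it a preimage of $x_iv$ under $X$, and the difficulty is the ambiguity of this preimage. We shall see that $x_iv$ always lies in $\mathcal V_m$. Writing $x_iv=X^my$ gives the correction $X^{m-1}y$, which is determined only modulo $X^{m-1}\operatorname{Ker}X^m=\mathcal V_{m-1}$; this would erase $P$ and with it Euler's formula. The hypothesis $a_{m+1}=0$ gains one power of $X$: we may write $x_iv=X^{m+1}z$, and the correction $X^mz$ is determined modulo $\mathcal V_m$.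

\begin{proposition}\label{prop:D}
There are additive maps of sheaves $D_1,\dots,D_r\colon P\to Q$, homogeneous of degree $-1$, such that
\begin{equation}\label{eq:leibniz}
D_i(f\bar v)=(\partial_if)\,\bar v+fD_i\bar v
\end{equation}
for local functions $f$ and sections $\bar v$ of $P$, and
\begin{equation}\label{eq:euler}
\sum_it_iD_i\bar v=e\,\bar v
\end{equation}
for every homogeneous section $\bar v$ of degree $e$ over $U$ or over some $\tilde W$.
\end{proposition}

\begin{proof}
Work over an affine open set. Let $v$ be a section of $\mathcal V_{m-1}$ and write $v=X^{m-1}w$ with $X^mw=0$. By \eqref{eq:comm},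
\[
0=\partial_i(X^mw)=X^m\partial_iw+mX^{m-1}x_iw=X^m\partial_iw+m\,x_iv .
\]
Since $m$ is invertible in $k$, we get $x_iv=-\frac1mX^m\partial_iw\in\operatorname{Im}X^m$. Also $Xx_iv=x_iXv=0$. So $x_iv$ is a section of $\mathcal V_m=\mathcal V_{m+1}$, and there is a section $z$ of $\mathcal M$ with $x_iv=X^{m+1}z$. Put $u=\partial_iv+X^mz$.

\emph{The section $u$ lies in $\mathcal V_{m-2}$.} We have $Xu=-x_iv+X^{m+1}z=0$. By \eqref{eq:comm}, $\partial_iv=X^{m-1}\partial_iw+(m-1)X^{m-2}x_iw$, so $\partial_iv$ and $X^mz$ both lie in $\operatorname{Im}X^{m-2}$.

\emph{The class of $u$ in $Q$ does not depend on $z$.} Two choices differ by a section of $\operatorname{Ker}X^{m+1}$, and $X^m\operatorname{Ker}X^{m+1}=\mathcal V_m$. Denote the class by $D_iv$. It is additive in $v$, since $z+z'$ is a valid choice for $v+v'$.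

\emph{$D_iv=0$ if $v$ lies in $\mathcal V_m$.} As $\mathcal V_m=\mathcal V_{m+1}$, we can write $v=X^{m+1}w'$. Then $x_iv=X^{m+1}x_iw'$, so $z=x_iw'$ is a valid choice, and
\[
u=X^{m+1}\partial_iw'+(m+1)X^mx_iw'+X^mx_iw'\in\operatorname{Im}X^m .
\]
Together with $Xu=0$ this gives $u\in\mathcal V_m$.

By (F2) every section $\bar v$ of $P$ over an affine open set lifts to $\mathcal V_{m-1}$, and by the last two steps $D_i\bar v=D_iv$ does not depend on the lift. The construction involves no choices, so it commutes with restriction to smaller affine open sets and defines an additive map of sheaves. For $fv$ we may take $fz$, and $\partial_i(fv)+X^mfz=(\partial_if)v+fu$; this is \eqref{eq:leibniz}.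

Let $\bar v$ be homogeneous of degree $e$ over $\tilde W$, and let $v$ be a homogeneous lift. Choose $z_i$ homogeneous of degree $e-m-1$ with $x_iv=X^{m+1}z_i$. Then $\partial_iv+X^mz_i$ has degree $e-1$. Moreover $X^{m+1}\sum t_iz_i=\sum t_ix_iv=Xv=0$, so $X^m\sum t_iz_i$ lies in $\mathcal V_m$, and
\[
\sum_it_i(\partial_iv+X^mz_i)=ev+X^m\sum_it_iz_i\equiv ev\pmod{\mathcal V_m}.
\]
This is \eqref{eq:euler} over $\tilde W$, and the sets $\tilde W$ cover $U$.
\end{proof}

\begin{remark}\label{rem:p3}
The construction uses $p\nmid m$ and $a_{m+1}=0$. The bound $m\le p-2$ gives the first condition and makes the second a condition on the stable type. For $p=3$, $m=2$ and $M=J$, the blocks of length $m+1$ are the free ones, and the construction breaks down as follows. The section $v=X^2\cdot1=X\bigl(\sum t_ix_i\bigr)$ of $J\otimes\mathcal O$ lies in $\mathcal V_1$. The value of $x_iv$ at $\alpha$ is $X_\alpha^2x_i$, which is nonzero when $X_\alpha$ and $x_i$ are not proportional, since a linear substitution turns it into $x_1^2x_2$. But $\mathcal V_3=0$, so no $z$ exists.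
\end{remark}

\section{One block of length $m$}\label{sec:one}

Assume now that $a_m=1$. Then $P$ is a graded line bundle and $\operatorname{rank}Q=1+a_{m-1}$. The module $M^\#$ satisfies the same hypotheses. Let $\bar v$ and $\bar v^\#$ be nowhere vanishing homogeneous sections of $P$ and $P^\#$, of degrees $d$ and $d^\#$. By Corollary~\ref{cor:degrees},
\begin{equation}\label{eq:dd}
d+d^\#=m-1 .
\end{equation}
Put $s_i=D_i\bar v\in\Gamma(U,Q)$ and $s_i^\#=D_i^\#\bar v^\#\in\Gamma(U,Q^\#)$. By \eqref{eq:euler},
\begin{equation}\label{eq:ss}
\sum_it_is_i=d\,\bar v,\qquad\sum_it_is_i^\#=d^\#\,\bar v^\# .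
\end{equation}
Since $P$ is a subbundle of $Q$, the section $\bar v$ vanishes nowhere as a section of $Q$, and the same holds for $\bar v^\#$ in $Q^\#$. In characteristic $p$ the factor $d$ matters only modulo $p$.

\begin{proof}[Proof of Theorem~\ref{thm:general}(b)]
Since $1\le m-1\le p-3$, equation \eqref{eq:dd} shows that $d$ and $d^\#$ are not both divisible by $p$. If $p\nmid d$, then $\sum t_is_i$ vanishes nowhere and Lemma~\ref{lem:koszul} gives $1+a_{m-1}=\operatorname{rank}Q\ge r$. If $p\nmid d^\#$, the lemma applied to the $s_i^\#$ gives $1+a_{m-1}=\operatorname{rank}Q^\#\ge r$. Equality for $kE/J^m$ was shown in Example~\ref{ex:trunc}.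
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $M$ have type $[p]^n[2][1]^j$ with $p\ge5$, and take $m=2$. Then $m\le p-2$, and $a_3=0$ because $3\ne p$. Also $a_2=1$ and $a_1=j$. Theorem~\ref{thm:general}(b) gives $j\ge r-1$.
\end{proof}

If neither $d$ nor $d^\#$ is divisible by $p$, we obtain a subspace of dimension $r-1$ on each side of the duality, and a count of degrees shows that the two subspaces annihilate each other.

\begin{proof}[Proof of Theorem~\ref{thm:general}(c)]
Assume $d\not\equiv0$ and $d\not\equiv m-1\pmod p$; by \eqref{eq:dd} the second condition says $d^\#\not\equiv0$. Let $K=k(t_1,\dots,t_r)$ and consider fibers at the generic point of $U$. By \eqref{eq:ss} and Lemma~\ref{lem:koszul}, the $s_i$ span an $r$-dimensional $K$-subspace of the generic fiber of $Q$, and this subspace contains $\bar v$, hence the generic fiber of $P$. So their images $\bar s_i$ in $F_{m-1}=Q/P$ span a subspace $N$ of dimension $r-1$. The same argument applied to $M^\#$ shows that the images $\bar s_l^\#$ in $F_{m-1}^\#$ span a subspace $N^\#$ of dimension $r-1$.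

The sections $\bar s_i$ and $\bar s_l^\#$ are homogeneous of degrees $d-1$ and $d^\#-1$. By Lemma~\ref{lem:pairing} with $n=m-1\ge1$, the function $\{\bar s_l^\#,\bar s_i\}$ on $U$ is homogeneous of degree
\[
(d^\#-1)+(d-1)-(m-2)=(m-1)-2-(m-2)=-1,
\]
so it is zero by Lemma~\ref{lem:graded}(a). Thus $N^\#$ annihilates $N$ under a perfect pairing of $K$-spaces of dimension $a_{m-1}$, and $2(r-1)=\dim N+\dim N^\#\le a_{m-1}$.
\end{proof}

\begin{example}\label{ex:exceptions}
Both exceptional residues in part (c) are needed. For $M=kE/J^m$ we have $\mathcal V_m=0$, and $P=\mathcal V_{m-1}$ is generated by $\bar v=X^{m-1}\cdot1$, so $d=m-1$. Here $x_i\bar v=0$, we may take $z=0$, and $s_i=(m-1)X^{m-2}x_i$. For the dual module $d=0$ by \eqref{eq:dd}. Both modules have $a_{m-1}=r-1<2(r-1)$.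
\end{example}

\section{Several blocks of length $m$}\label{sec:several}

Let $\mu=a_m$ with $p\nmid\mu$; in particular $\mu\ge1$. For $\mu>1$ Lemma~\ref{lem:graded}(c) does not apply to $P$, but it applies to $\det P$. Let $\omega$ be a nowhere vanishing homogeneous section of $\det P$, of degree $\delta=d(\det P)$. The operators $D_i$ take values in $Q$ and not in $P$, so they do not act on $\det P$. Instead we compare $D_i$ with differentiation of coordinates in a local frame. The difference is $\mathcal O$-linear, and if we use only frames with determinant $\omega$, it depends on the frame only up to an endomorphism of $P$ of trace zero. This dictates the bundle in which the differences glue.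

The trace $\operatorname{tr}\colon\mathcal End(P)\to\mathcal O$ is surjective, since in a local frame the matrix unit $E_{11}$ has trace $1$. Its kernel $\mathcal End_0(P)$ is a subbundle of $\mathcal End(P)$, and $\mathcal End(P)$ is a subbundle of $\mathcal Hom(P,Q)$ with quotient $\mathcal Hom(P,F_{m-1})$. Put
\[
\mathcal G=\mathcal Hom(P,Q)/\mathcal End_0(P).
\]
The trace identifies $\mathcal End(P)/\mathcal End_0(P)$ with $\mathcal O$; let $\tau\in\Gamma(U,\mathcal G)$ be the image of $1$. There is an exact sequence of bundles
\[
0\to\mathcal O\tau\to\mathcal G\to\mathcal Hom(P,F_{m-1})\to0 ,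
\]
and the class of an endomorphism $\phi$ of $P$ is $\operatorname{tr}(\phi)\tau$. So $\tau$ vanishes nowhere and $\operatorname{rank}\mathcal G=1+\mu\,a_{m-1}$.

\begin{lemma}\label{lem:trace}
There are global sections $s_1,\dots,s_r$ of $\mathcal G$ with $\sum t_is_i=\delta\,\tau$.
\end{lemma}

\begin{proof}
Call a local frame $b=(v_1,\dots,v_\mu)$ of $P$ \emph{normalized} if $v_1\wedge\dots\wedge v_\mu=\omega$. For such a frame define $\nabla_i^b\colon P\to P$ by $\nabla_i^b(\sum f_cv_c)=\sum(\partial_if_c)v_c$. It satisfies the rule \eqref{eq:leibniz}, so $D_i-\nabla_i^b\colon P\to Q$ is $\mathcal O$-linear. Let $s_i^b$ be its class in $\mathcal G$.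

Let $b'=bg$ be another normalized frame on the same open set, that is, $v'_c=\sum_av_ag_{ac}$; then $\det g=1$. The $\mathcal O$-linear endomorphism $\nabla_i^{b'}-\nabla_i^b$ of $P$ sends $v'_c$ to $-\sum_av_a\,\partial_ig_{ac}$. So it sends $bg$ to $-b\,\partial_ig$, and its matrix in the frame $b$ is $-(\partial_ig)g^{-1}$. By Jacobi's formula $\partial_i\det g=\det g\cdot\operatorname{tr}((\partial_ig)g^{-1})$, its trace is $0$. Hence $s_i^{b'}=s_i^b$.

Normalized frames exist over the sets $\tilde W$ of Lemma~\ref{lem:graded}(b). Indeed, if $u_1,\dots,u_\mu$ is a frame of degree $0$, then $\omega=h\,u_1\wedge\dots\wedge u_\mu$ for a unit $h$ that is homogeneous of degree $\delta$, and $b=(hu_1,u_2,\dots,u_\mu)$ is normalized. These sets cover $U$, so the $s_i^b$ glue to global sections $s_i$. For this frame $\nabla_i^bv_c=0$, and \eqref{eq:euler} gives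
\[
\sum_it_i(D_i-\nabla_i^b)(v_c)=\deg(v_c)\,v_c .
\]
So $\sum t_i(D_i-\nabla_i^b)$ is the endomorphism of $P$ with matrix $\operatorname{diag}(\delta,0,\dots,0)$, and its class in $\mathcal G$ is $\delta\tau$.
\end{proof}

For $\mu=1$, evaluation at $\omega=\bar v$ identifies $\mathcal G=\mathcal Hom(P,Q)$ with $Q$, $\tau$ with $\bar v$, and $s_i$ with $D_i\bar v$, so this is the construction of Section~\ref{sec:one}.

\begin{proof}[Proof of Theorem~\ref{thm:general}(a)]
The module $M^\#$ has the same numbers $a_i$ as $M$, so $\mathcal G^\#$ also has rank $1+\mu a_{m-1}$. By Corollary~\ref{cor:degrees}, $\delta+\delta^\#=\mu(m-1)$. This number is prime to $p$ because $p\nmid\mu$ and $1\le m-1\le p-3$. So one of $\delta,\delta^\#$ is not divisible by $p$, and for the corresponding module Lemmas~\ref{lem:trace} and~\ref{lem:koszul} give $1+\mu a_{m-1}\ge r$.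
\end{proof}

Apart from excluding $\mu=0$, the hypothesis $p\nmid a_m$ is used only here, to rule out that both $\delta$ and $\delta^\#$ vanish in $k$.

\section{Syzygies}\label{sec:syzygy}

Theorem~\ref{thm:general} treats the neighbors $m+1$ and $m-1$ of $m$ asymmetrically. Passing to a syzygy exchanges them. Let $M$ have constant Jordan type, and choose an exact sequence $0\to\Omega M\to F\to M\to0$ with $F$ a free $kE$-module of finite rank.

\begin{lemma}\label{lem:omega}
The module $\Omega M$ has constant Jordan type, and $a_i(\Omega M)=a_{p-i}(M)$ for $1\le i\le p-1$.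
\end{lemma}

\begin{proof}
Fix $\alpha\neq0$ and let $R=k[X_\alpha]\cong k[t]/(t^p)$. By Example~\ref{ex:trunc}, $F$ is free over $R$. The sequences $0\to[p-i]\to[p]\to[i]\to0$, with $[0]=0$, add up to a sequence $0\to K'\to F'\to M\to0$ of $R$-modules with $F'$ free and $K'=\bigoplus_{i=1}^{p-1}[p-i]^{a_i(M)}$. Schanuel's lemma states that for two such sequences with projective middle terms, $\Omega M\oplus F'\cong K'\oplus F$. By uniqueness of the Jordan form, the blocks of $\Omega M$ of length less than $p$ are those of $K'$, which do not depend on $\alpha$. The number of blocks $[p]$ is then determined by $\dim\Omega M$.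
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:syzygy}]
Let $p\nmid a_m(M)$ and $a_{m-1}(M)=0$. Put $m'=p-m$, so that $2\le m'\le p-2$ and the three indices $m'-1,m',m'+1$ lie between $1$ and $p-1$. By Lemma~\ref{lem:omega},
\[
a_{m'+1}(\Omega M)=a_{m-1}(M)=0,\qquad a_{m'}(\Omega M)=a_m(M),\qquad a_{m'-1}(\Omega M)=a_{m+1}(M).
\]
Theorem~\ref{thm:general}(a) for $\Omega M$ and $m'$ gives $a_m(M)\,a_{m+1}(M)\ge r-1$. As $r-1\ge1$, this is impossible if $a_{m+1}(M)=0$; so $a_{m-1}=a_{m+1}=0$ forces $p\mid a_m$. A module of stable type $[b]$ with $2\le b\le p-2$ would have $a_b=1$ and $a_{b-1}=a_{b+1}=0$, because $b+1\le p-1$. This contradicts the previous sentence with $m=b$.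
\end{proof}

\begin{remark}
Let $2\le m\le p-2$. The module $J^{p-m}$ is a syzygy of $kE/J^{p-m}$, so Example~\ref{ex:trunc} and Lemma~\ref{lem:omega} give $a_{m-1}=0$, $a_m=1$ and $a_{m+1}=r-1$. Hence the first inequality of Corollary~\ref{cor:syzygy} is attained, and parts (a) and (b) of Theorem~\ref{thm:general} fail without the hypothesis $a_{m+1}=0$. For $p\ge3$ the stable types $[1]$ and $[p-1]$ occur for $k$ and $J$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{notes}
\emph{Modules of constant Jordan type and vector bundles on projective space},
\texttt{https://sites.math.washington.edu/\textasciitilde{}pischool/Notes/Benson-Notes.pdf}.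

\end{thebibliography}
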